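
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Recognizing $JB^*$-algebras and alternative $C^*$-algebras\\ by their selfadjoint elements}


\begin{abstract}
A theorem of Cuntz says that a complete normed associative complex $*$-algebra is a $C^*$-algebra in an equivalent norm as soon as the closed $*$-subalgebra generated by each selfadjoint element is one. We decide the corresponding questions for Jordan and for alternative algebras. In the Jordan case the answer is negative: a spin algebra built on $\ell^1$ is a counterexample, although each of its finitely generated closed $*$-subalgebras is a finite-dimensional $JB^*$-algebra in an equivalent norm. On the other hand, a complete normed Jordan $*$-algebra is a $JB^*$-algebra in an equivalent norm if all its countably generated closed $*$-subalgebras are. In the alternative case the answer is affirmative,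 without any continuity assumption on the involution, and the norm is $|a|=r(a^*a)^{1/2}$. The proof splits the algebra into an associative quotient, to which Cuntz's theorem applies, and an ideal on which the seven-dimensionality of the trace-zero octonions gives explicit norm estimates.
\end{abstract}

\section{Introduction}

\subsection{The question}
Algebras are not assumed associative; they are complex unless another field is named. A \emph{normed algebra} carries a norm with $\|ab\|\le\|a\|\|b\|$. An \emph{involution} is a conjugate-linear map $a\mapsto a^*$ with $a^{**}=a$ and $(ab)^*=b^*a^*$; \emph{we do not assume that it is continuous}. A $*$-subalgebra is a subalgebra closed under $*$. The \emph{closed $*$-subalgebra generated by} a set is the smallest closed $*$-subalgebra containing it. Write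
\[
a\circ b=\tfrac12(ab+ba),\qquad [a,b]=ab-ba,\qquad (a,b,c)=(ab)c-a(bc).
\]
An algebra is \emph{Jordan} if it is commutative and satisfies $a^2(ba)=(a^2b)a$. It is \emph{alternative} if $a^2b=a(ab)$ and $ba^2=(ba)a$.

A normed associative $*$-algebra is called \emph{$C^*$-equivalent} if it is a $C^*$-algebra in an equivalent norm. There are two nonassociative analogues of a $C^*$-algebra.
\begin{itemize}
\item A \emph{$JB^*$-algebra} is a complete normed Jordan $*$-algebra with $\|U_a(a^*)\|=\|a\|^3$ for all $a$, where $U_a(b)=2a(ab)-a^2b$.
\item An \emph{alternative $C^*$-algebra} is a complete normed alternative $*$-algebra with $\|a^*a\|=\|a\|^2$ for all $a$.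
\end{itemize}
An algebra is \emph{$JB^*$-equivalent} if it is a $JB^*$-algebra in an equivalent norm.

In a Jordan or alternative algebra the subalgebra generated by one element is associative, and so is the closed $*$-subalgebra generated by one selfadjoint element (Lemma~\ref{lem:closed}). We can therefore ask whether the latter is $C^*$-equivalent in the usual sense. A complete normed Jordan or alternative or associative $*$-algebra $A$ is called \emph{locally $C^*$} if, for each $h=h^*\in A$, the closed $*$-subalgebra generated by $h$ is $C^*$-equivalent.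

\medskip\noindent
\textbf{Cuntz's theorem.} \emph{A complete normed associative $*$-algebra that is locally $C^*$ is $C^*$-equivalent.}
\medskip

Thus an associative $C^*$-algebra can be recognized, up to renorming, one selfadjoint element at a time. The following problem is posed in \cite{NANA}: \emph{let $A$ be a complete normed Jordan (respectively, alternative) complex $*$-algebra that is locally $C^*$; is $A$ a $JB^*$-algebra (respectively, an alternative $C^*$-algebra) in an equivalent norm?}

\subsection{What to expect}
The hypothesis supplies one constant of norm equivalence for each selfadjoint element; the conclusion asks for a single constant. The following example shows how one element can control all the others.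

\begin{example}\label{ex:ell1}
Let $\ell^1$ carry the pointwise product, complex conjugation, and unit vectors $e_n$. It is a complete normed associative $*$-algebra and is not $C^*$-equivalent: in any $C^*$-norm the selfadjoint idempotent $e_1+\dots+e_n$ has norm $1$, while its $\ell^1$-norm is $n$. A single element already detects this. If $x=\sum2^{-n}e_n$, then $(2x)^k\to e_1$, then $(4(x-\frac12e_1))^k\to e_2$, and so on. Hence $x$ generates all of $\ell^1$ as a closed $*$-subalgebra, and $\ell^1$ is not locally $C^*$. Completeness is essential here: the finitely supported sequences with the $\ell^1$-norm form an incomplete algebra in which each selfadjoint element generates a finite-dimensional $C^*$-equivalent $*$-subalgebra, yet the norm is not equivalent to any $C^*$-norm.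
\end{example}

So in the associative world one element can collect infinitely many pieces of an algebra. This fails for a Jordan algebra of degree two: in $\mathbb C1\oplus X$, with $xy=\langle x,y\rangle1$ for $x,y\in X$, a single element together with $1$ generates an algebra of dimension at most two, however large $X$ is and however badly its norm fits the form. This leads to a counterexample. Nonassociative alternative algebras are also built from algebras of degree two, the octonions. But the octonions have dimension $8$, and this bound makes uniform estimates possible.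

\subsection{Results}
For an element $x$ that lies in an associative subalgebra put $r(x)=\lim\|x^n\|^{1/n}$.

\begin{theorem}[alternative case]\label{thm:alt}
For a complete normed alternative complex $*$-algebra $A$ the following are equivalent:
\begin{enumerate}
\item[(i)] $A$ is an alternative $C^*$-algebra in an equivalent norm;
\item[(ii)] $A$ is locally $C^*$;
\item[(iii)] every closed associative $*$-subalgebra of $A$ is $C^*$-equivalent.
\end{enumerate}
In that case the alternative $C^*$-norm is $|a|=r(a^*a)^{1/2}$, and $A$ with the product $a\circ b$ is a $JB^*$-algebra in this norm.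
\end{theorem}

\begin{theorem}[Jordan case]\label{thm:jordan}
There is a unital complete normed Jordan complex $*$-algebra with isometric involution that is locally $C^*$ but not $JB^*$-equivalent.
\end{theorem}

The counterexample belongs to a family. Let $E$ be a real Banach space with an inner product $\langle\cdot,\cdot\rangle$ such that $|\langle x,y\rangle|\le\|x\|\|y\|$. Let $X=E\oplus iE$ be its complexification, with the norm
\begin{equation}\label{eq:cxnorm}
\|z\|=\inf\Bigl\{\sum_j|\lambda_j|\|x_j\|:\ z=\sum_j\lambda_jx_j\ \text{(finite sum)},\ \lambda_j\in\mathbb C,\ x_j\in E\Bigr\},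
\end{equation}
with conjugation $\overline{x+iy}=x-iy$, and with the complex bilinear extension of $\langle\cdot,\cdot\rangle$. Let $A(E)=\mathbb C1\oplus X$ with
\begin{equation}\label{eq:AE}
\begin{gathered}
(\lambda+x)(\mu+y)=(\lambda\mu+\langle x,y\rangle)+(\lambda y+\mu x),\\
(\lambda+x)^*=\bar\lambda+\bar x,\qquad \|\lambda+x\|=|\lambda|+\|x\|.
\end{gathered}
\end{equation}

\begin{theorem}\label{thm:family}
$A(E)$ is a complete normed Jordan $*$-algebra and is always locally $C^*$. It is $JB^*$-equivalent if and only if $\langle x,x\rangle^{1/2}$ is equivalent to $\|x\|$ on $E$.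
\end{theorem}

The next result locates the boundary between the positive and the negative answer for Jordan algebras.

\begin{theorem}\label{thm:sharp}
Let $A$ be a complete normed Jordan complex $*$-algebra.
\begin{enumerate}
\item[(1)] $A$ is $JB^*$-equivalent if and only if every closed $*$-subalgebra of $A$ generated by a countable set is $JB^*$-equivalent.
\item[(2)] In (1), ``countable'' cannot be replaced by ``finite'': in $A(\ell^1(\mathbb N,\mathbb R))$, with $\langle x,y\rangle=\sum x_ny_n$, every finitely generated closed $*$-subalgebra is finite-dimensional and $JB^*$-equivalent, but the whole algebra is not.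
\end{enumerate}
\end{theorem}

Section~\ref{sec:jordan} treats the Jordan case. The rest of the paper proves Theorem~\ref{thm:alt}; its plan is explained in Section~\ref{sec:plan}, after the necessary notation and a model case.

\section{The Jordan case}\label{sec:jordan}

\subsection{The algebras $A(E)$}

\begin{proof}[Proof of Theorem~\ref{thm:family}]
\emph{The norm of $X$.} If $x\in E$ and $x=\sum\lambda_jx_j$ with $x_j\in E$, then also $x=\sum(\operatorname{Re}\lambda_j)x_j$, so $\|x\|\le\sum|\lambda_j|\|x_j\|$. Hence \eqref{eq:cxnorm} restricts to the given norm on $E$. Conjugation is isometric, and since $x=\frac12(z+\bar z)$ and $y=\frac1{2i}(z-\bar z)$ for $z=x+iy$,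
\[
\max(\|x\|,\|y\|)\le\|x+iy\|\le\|x\|+\|y\|\qquad(x,y\in E).
\]
So $X$ is a Banach space. For $z=\sum\lambda_jx_j$ and $z'=\sum\mu_ky_k$ we have $|\langle z,z'\rangle|\le\sum|\lambda_j||\mu_k|\|x_j\|\|y_k\|$, and therefore $|\langle z,z'\rangle|\le\|z\|\|z'\|$.

\emph{$A(E)$ is a complete normed Jordan $*$-algebra.} The norm is complete, and
\[
\|(\lambda+x)(\mu+y)\|\le|\lambda\mu|+\|x\|\|y\|+|\lambda|\|y\|+|\mu|\|x\|=\|\lambda+x\|\,\|\mu+y\|.
\]
The product is commutative. For $a=\lambda+x$ we have $a^2=2\lambda a-(\lambda^2-\langle x,x\rangle)1$. So multiplication by $a^2$ is a linear combination of multiplication by $a$ and the identity, and it commutes with multiplication by $a$; this is the Jordan identity. The map $*$ is an isometric involution because $\langle\bar x,\bar y\rangle=\overline{\langle x,y\rangle}$.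

\emph{$A(E)$ is locally $C^*$.} Let $h=\lambda+x$ with $\lambda\in\mathbb R$, $x\in E$. If $x=0$, the $*$-subalgebra generated by $h$ lies in $\mathbb C1$. If $x\ne0$, put $s=\langle x,x\rangle^{1/2}>0$. Since $x^2=s^21$, the elements $\frac12(1\pm x/s)$ are selfadjoint idempotents with product $0$ and sum $1$. They span $\mathbb C1+\mathbb Cx$, which is thus $*$-isomorphic to $\mathbb C^2$. In both cases the $*$-subalgebra generated by $h$ lies in a finite-dimensional $C^*$-equivalent algebra, so it is closed and $C^*$-equivalent.

\emph{Necessity.} Let $|\cdot|$ be a $JB^*$-norm on $A(E)$ equivalent to $\|\cdot\|$. If $x\in E$ and $\langle x,x\rangle=1$, then $x^*=x$ and $x^2=1$, so $U_x(x^*)=2x(xx)-x^2x=x$. Hence $|x|=|x|^3$, that is, $|x|=1$. By homogeneity $|x|=\langle x,x\rangle^{1/2}$ on $E$. Since $|\cdot|$ is equivalent to $\|\cdot\|$, so is $\langle x,x\rangle^{1/2}$ on $E$.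

\emph{Sufficiency.} Suppose that the two norms on $E$ are equivalent. If $\dim E\le1$, then $A(E)$ is $*$-isomorphic to $\mathbb C$ or $\mathbb C^2$, as we have just seen, and all norms on it are equivalent. Let $\dim E\ge2$. Then $E$ is a Hilbert space under $\langle\cdot,\cdot\rangle$, and $\mathbb R1\oplus E$ with norm $|\lambda|+\langle x,x\rangle^{1/2}$ is a spin factor, which is a $JB$-algebra \cite{HOS}. Its complexification $A(E)$ is a $JB^*$-algebra in a norm $|\cdot|$ extending this one \cite{Wright}. On $\mathbb R1\oplus E$ we have $|h|\le\|h\|$, so for $h,k\in\mathbb R1\oplus E$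
\[
|h+ik|\le|h|+|k|\le\|h\|+\|k\|\le2\|h+ik\|.
\]
Both norms are complete, so they are equivalent by the open mapping theorem.
\end{proof}

Single elements thus see only the inner product, while the norm of $E$ is free.

\begin{proof}[Proof of Theorem~\ref{thm:jordan}]
Take $E=\ell^1(\mathbb N,\mathbb R)$ and $\langle x,y\rangle=\sum x_ny_n$. Then $|\langle x,y\rangle|\le\|x\|_1\|y\|_1$. For $x_n=n^{-1/2}(e_1+\dots+e_n)$ we have $\langle x_n,x_n\rangle=1$ but $\|x_n\|_1=\sqrt n$. So $\langle x,x\rangle^{1/2}$ is not equivalent to the norm, and Theorem~\ref{thm:family} applies. (Here $X=\ell^1(\mathbb N,\mathbb C)$ with its usual norm: $z=\sum\lambda_jx_j$ implies $\sum_n|z_n|\le\sum_j|\lambda_j|\|x_j\|_1$, and $z=\sum z_ne_n$ gives the opposite inequality, first for finitely supported $z$ and then by density.)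
\end{proof}

\subsection{Finitely and countably generated subalgebras}

No finite set of elements can detect that an algebra $A(E)$ fails to be $JB^*$-equivalent.

\begin{lemma}\label{lem:fin}
Every finite subset of $A(E)$ lies in a finite-dimensional $JB^*$-equivalent $*$-subalgebra.
\end{lemma}

\begin{proof}
The finite set lies in $F=\mathbb C1\oplus(E_0+iE_0)$ for some finite-dimensional subspace $E_0\subset E$, and $F$ is a $*$-subalgebra. We embed $F$ into matrices. Let $x_1,\dots,x_n$ be an orthonormal basis of $E_0$ for $\langle\cdot,\cdot\rangle$. Let $\sigma_1,\sigma_2,\sigma_3$ be the Pauli matrices, which are anticommuting selfadjoint unitary $2\times2$ matrices of trace $0$. The matrices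
\[
s_{2k-1}=\sigma_3^{\otimes(k-1)}\otimes\sigma_1\otimes1\otimes\cdots\otimes1,\qquad
s_{2k}=\sigma_3^{\otimes(k-1)}\otimes\sigma_2\otimes1\otimes\cdots\otimes1
\]
in a large enough matrix algebra $M_N(\mathbb C)$ are selfadjoint, unitary, anticommuting, and of trace $0$. Since $x_i x_j=\delta_{ij}1$ and $s_i\circ s_j=\delta_{ij}1$, the linear map $F\to M_N(\mathbb C)$ with $1\mapsto1$, $x_j\mapsto s_j$ $(j\le n)$ is a $*$-homomorphism into $M_N(\mathbb C)$ with the product $\circ$. It is injective: for $i\ne j$, $\operatorname{tr}(s_is_j)=\operatorname{tr}(s_js_i)=-\operatorname{tr}(s_is_j)$ gives $\operatorname{tr}(s_is_j)=0$, and $\operatorname{tr}s_j=0$, so $1,s_1,\dots,s_n$ are orthogonal for $\operatorname{tr}(ab^*)$. The operator norm satisfies $\|a\circ b\|\le\|a\|\|b\|$ and $\|U_a(a^*)\|=\|aa^*a\|=\|a\|^3$. Pulled back to $F$, it is a $JB^*$-norm, and all norms on $F$ are equivalent.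
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
(2) By Lemma~\ref{lem:fin} the $*$-subalgebra generated by a finite set lies in a finite-dimensional $JB^*$-equivalent algebra; so it is closed and $JB^*$-equivalent. The whole algebra is not $JB^*$-equivalent, by the proof of Theorem~\ref{thm:jordan}.

(1) A closed $*$-subalgebra of a $JB^*$-equivalent algebra is $JB^*$-equivalent, which gives one direction. For the other, let $a\in A$ and let $|a|$ be the value at $a$ of some equivalent $JB^*$-norm on some closed countably generated $*$-subalgebra containing $a$.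

This value does not depend on the choices. Let $N,N'$ be equivalent $JB^*$-norms on two such subalgebras $S,S'\ni a$. On the closed $*$-subalgebra generated by $a$, which lies in $S\cap S'$, both are equivalent to $\|\cdot\|$, so $M^{-1}N\le N'\le MN$ there for some $M\ge1$. Put $a_0=a$ and $a_{n+1}=U_{a_n}(a_n^*)$. Then $N(a_n)=N(a)^{3^n}$ and $N'(a_n)=N'(a)^{3^n}$. Hence $M^{-1}N(a)^{3^n}\le N'(a)^{3^n}\le MN(a)^{3^n}$, and taking $3^n$-th roots gives $N(a)=N'(a)$.

So $|\cdot|$ coincides on every closed countably generated $*$-subalgebra with each equivalent $JB^*$-norm of that subalgebra. Applying this to the closed $*$-subalgebra generated by two elements, we see that $|\cdot|$ is a norm with $|ab|\le|a||b|$ and $|U_a(a^*)|=|a|^3$. If it were not equivalent to $\|\cdot\|$, there would be nonzero $a_n\in A$ with $\|a_n\|/|a_n|$ unbounded or $|a_n|/\|a_n\|$ unbounded. But all the $a_n$ lie in one countably generated closed $*$-subalgebra, on which the two norms are equivalent. So $|\cdot|$ is equivalent to $\|\cdot\|$; in particular it is complete.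
\end{proof}

\section{Alternative algebras: pairs of selfadjoint elements}\label{sec:pairs}

We use the following standard facts about an alternative algebra.
\begin{itemize}
\item The associator $(a,b,c)$ is an alternating function of its arguments.
\item \emph{Artin's theorem}: two elements, together with $1$ if there is a unit, generate an associative subalgebra.
\item The \emph{Moufang identities} $(xyx)z=x(y(xz))$ and $(xy)(zx)=x(yz)x$.
\end{itemize}
Since $a=h+ik$ with $h,k$ selfadjoint, Artin's theorem puts $a$ and $a^*$ into an associative $*$-subalgebra. To use Cuntz's theorem we need a \emph{closed} one. As $*$ may be discontinuous, the closure of a $*$-subalgebra need not be $*$-invariant; the next lemma deals with this.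

\begin{lemma}\label{lem:closed}
In a normed $*$-algebra $A$ (with no identity assumed), every associative $*$-subalgebra lies in a closed associative $*$-subalgebra. Every associative and commutative $*$-subalgebra lies in a closed associative and commutative one.
\end{lemma}

\begin{proof}
By Zorn's lemma the given subalgebra lies in a maximal associative $*$-subalgebra $B$ (respectively, a maximal associative and commutative one). Put $S=\overline B\cup(\overline B)^*$. Let $\Delta=W-W'$, where $W,W'$ are two nonassociative monomials in $n$ letters, each letter occurring once, in the same order (respectively, in arbitrary orders). As a function on $A^n$, $\Delta$ is multilinear and continuous. We claim that $\Delta=0$ on $S^n$.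

Let $x_1,\dots,x_n\in S$, and choose a set $J$ of indices such that $x_j\in\overline B$ for $j\in J$ and $x_j\in(\overline B)^*$ for $j\notin J$. By continuity in the variables with index in $J$, the others being fixed, we may assume $x_j\in B$ for $j\in J$. Then $x_j^*\in B$ for $j\in J$ and $x_j^*\in\overline B$ for $j\notin J$. Now $\Delta(x_1,\dots,x_n)^*$ is a difference of two monomials in $x_n^*,\dots,x_1^*$, in the same order (respectively, in arbitrary orders), all letters lying in $\overline B$. This algebra is associative (respectively, associative and commutative), so the difference is $0$.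

The subalgebra generated by $S$ is spanned by monomials in elements of $S$. By the claim it is associative (respectively, also commutative), and it is $*$-invariant since $S^*=S$. By maximality it equals $B$. Hence $\overline B\subseteq B$.
\end{proof}

In particular, the closed $*$-subalgebra generated by one selfadjoint element of a Jordan or alternative normed $*$-algebra is associative. Note also that a closed $*$-subalgebra of a $C^*$-equivalent algebra is $C^*$-equivalent, and that closed $*$-subalgebras of a locally $C^*$ algebra are locally $C^*$.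

\subsection{The function $|\cdot|$}
Let $A$ be a complete normed alternative $*$-algebra that is locally $C^*$, and let $H=\{h\in A:h^*=h\}$. For $a\in A$ put
\[
|a|=r(a^*a)^{1/2}.
\]

\begin{lemma}\label{lem:pairs}
Every pair $h,k\in H$ (and $1$, if $A$ is unital) lies in a closed associative $*$-subalgebra $C$ that is a $C^*$-algebra under $|\cdot|$, with $|\cdot|$ equivalent to $\|\cdot\|$ on $C$. For all $h,k\in H$ and $a\in A$,
\begin{align}
&|h|=r(h)\le\|h\|,\qquad |h+k|\le|h|+|k|,\qquad |hk|\le|h||k|,\label{eq:p1}\\
&|h\circ k|\le|h||k|,\qquad \tfrac12|[h,k]|\le|h||k|,\label{eq:p2}\\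
&\max(|h|,|k|)\le|h+ik|\le|h|+|k|,\label{eq:p3}\\
&|a|=0\Rightarrow a=0,\qquad |a^*a|=|a|^2.\label{eq:p4}
\end{align}
\end{lemma}

\begin{proof}
By Artin's theorem $h,k$ (and $1$) generate an associative subalgebra, which is $*$-invariant. By Lemma~\ref{lem:closed} it lies in a closed associative $*$-subalgebra $C$, and by Cuntz's theorem $C$ is $C^*$-equivalent. The $C^*$-norm of a selfadjoint $x\in C$ is its spectral radius $r(x)$, which does not change when the norm is replaced by an equivalent one. So the $C^*$-norm of any $a\in C$ is $r(a^*a)^{1/2}=|a|$. The listed relations hold in the $C^*$-algebra $C$; for \eqref{eq:p4} take for $h,k$ the real and imaginary parts of $a$.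
\end{proof}

We cannot yet claim that $|\cdot|$ is a norm on $A$. Two elements $a,b$ have four selfadjoint parts, and these need not lie in an associative subalgebra. Until Section~\ref{sec:norm} we use \eqref{eq:p1}--\eqref{eq:p4} only as stated.

\subsection{Continuity of the involution and normalizations}

\begin{lemma}\label{lem:cont}
The involution of $A$ is continuous.
\end{lemma}

\begin{proof}
By the closed graph theorem for the real-linear map $*$, it suffices to show: if $a_n\to0$ and $a_n^*\to b$, then $b=0$. Write $a_n=h_n+ik_n$ and $b=u+iv$ with $h_n,k_n,u,v\in H$. Adding and subtracting, $2h_n\to b$ and $2k_n\to ib$. So $u_n=2h_n-u\in H$ converges to $iv$. By \eqref{eq:p3},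
\[
|v|^2\le|u_n-iv|^2=r\bigl((u_n+iv)(u_n-iv)\bigr)\le\|u_n+iv\|\,\|u_n-iv\|\to0 .
\]
Thus $v=0$ by \eqref{eq:p4}, and now $2k_n\to iu$. The same estimate with $2k_n$ and $u$ in place of $u_n$ and $v$ gives $u=0$.
\end{proof}

\emph{Isometric involution.} Replacing $\|a\|$ by the equivalent algebra norm $\max(\|a\|,\|a^*\|)$ we may assume $\|a^*\|=\|a\|$. Then $H$ is closed, and $|a|\le\|a^*a\|^{1/2}\le\|a\|$ for all $a\in A$.

\emph{Unit.} If $A$ has no unit, consider $A\oplus\mathbb C1$ with norm $\|a\|+|\lambda|$ and $(a+\lambda1)^*=a^*+\bar\lambda1$. It is alternative, since associators involving $1$ vanish. It is locally $C^*$: for $h\in H$ and $\lambda\in\mathbb R$, the closed $*$-subalgebra generated by $h+\lambda1$ lies in $A(h)\oplus\mathbb C1$, where $A(h)$ is the closed $*$-subalgebra generated by $h$. The algebra $A(h)\oplus\mathbb C1$ is $C^*$-equivalent: if $A(h)$ has no unit, take the $C^*$-unitization; if it has a unit $e$, it is the direct sum of $A(h)$ and $\mathbb C(1-e)$. In both cases the $C^*$-norm is complete and dominated by a multiple of the given norm, hence equivalent to it. If $A\oplus\mathbb C1$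 is an alternative $C^*$-algebra in the equivalent norm $r(a^*a)^{1/2}$, then so is its closed $*$-subalgebra $A$.

\medskip
\noindent\textbf{Standing assumption} (Sections~\ref{sec:pairs}--\ref{sec:norm}, from here on). \emph{$A\ne0$ is a unital complete normed alternative complex $*$-algebra with isometric involution, and $A$ is locally $C^*$.}

\subsection{Functional calculus and the norm $p$}
For $h\in H$ let $C(h)$ be the closed subalgebra generated by $h$ and $1$. It is a closed commutative $*$-subalgebra of an algebra $C$ as in Lemma~\ref{lem:pairs}, hence $C^*$-equivalent. So $C(h)\cong C(\operatorname{sp}(h))$, with $\operatorname{sp}(h)\subset[-|h|,|h|]$. For $f\in C(\mathbb R)$ the element $f(h)\in C(h)$ is defined, and if polynomials $P_m\to f$ uniformly on $[-|h|,|h|]$, then $\|P_m(h)-f(h)\|\to0$.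

To estimate elements that are not selfadjoint we use, for $a=h+ik$ with $h,k\in H$,
\[
p(a)=|h|+|k|.
\]
By Lemma~\ref{lem:pairs}, $p$ is a norm on the real vector space $A$, with $p(ia)=p(a)=p(a^*)$, $|a|\le p(a)$, and $p(h)=|h|$ for $h\in H$. For $h,h'\in H$ the decomposition $hh'=h\circ h'+i\cdot\frac1{2i}[h,h']$ into selfadjoint parts and \eqref{eq:p2} give $p(hh')\le2|h||h'|$. Expanding products of $h+ik$ and $h'+ik'$ we get
\begin{equation}\label{eq:p5}
p(ab)\le2p(a)p(b),\qquad\text{hence}\qquad p(a\circ b)\le2p(a)p(b)\qquad(a,b\in A).
\end{equation}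

Finally, let $Z$ be the \emph{center} of $A$, the set of elements that commute with all elements and associate with all pairs of elements. It is a closed commutative associative $*$-subalgebra containing $1$, so by Cuntz's theorem it is $C^*$-equivalent: $Z\cong C(\Omega)$ with $\Omega$ compact, the sup norm being $|\cdot|$, and there is a constant $K_Z$ with
\begin{equation}\label{eq:KZ}
\|z\|\le K_Z|z|\le K_Z\,p(z)\qquad(z\in Z).
\end{equation}

\section{A model case and the plan of the proof}\label{sec:plan}

The main part of the proof is to find a constant $K$ with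
\begin{equation}\label{eq:goal}
\|h\|\le K|h|\qquad(h\in H).
\end{equation}

\subsection{The model case}\label{sub:model}
Suppose $A$ contains selfadjoint elements $v_1,\dots,v_7$ such that $v_i\circ v_j=\delta_{ij}1$ and every $y\in A$ has the form $y=z_0+\sum z_iv_i$ with $z_0,\dots,z_7\in Z$. (The continuous functions on $\Omega$ with values in the complex octonions are of this kind: if $e_1,\dots,e_7$ are the usual imaginary units, with $e_j^*=-e_j$, take $v_j=\sqrt{-1}\,e_j$.)

The coefficients of $y$ can be recovered by Jordan products alone. We have $v_1\circ y=z_0v_1+z_1$ and $v_1\circ(v_1\circ y)=z_0+z_1v_1$. Since $v_3\circ v_1=0$, two further products with $v_3$ give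
\begin{equation}\label{eq:model}
v_3\circ\bigl(v_3\circ(v_1\circ(v_1\circ y))\bigr)=v_3\circ(z_0v_3)=z_0,
\qquad z_i=v_i\circ(y-z_0).
\end{equation}
As $v_i^2=1$, $p(v_i)=|v_i|=1$. By \eqref{eq:p5}, $p(z_0)\le16p(y)$ and $p(z_i)\le2(p(y)+p(z_0))\le34p(y)$. Each $z_i$ is central, so \eqref{eq:KZ} converts these bounds into bounds for $\|z_i\|$:
\[
\|y\|\le\|z_0\|+\sum_i\|z_i\|\|v_i\|\le K_Z\Bigl(16+34\sum_{i=1}^7\|v_i\|\Bigr)p(y).
\]
For $y=h\in H$ this is \eqref{eq:goal}. The argument applies Cuntz's theorem to the center and uses that \emph{finitely many} directions $v_i$ suffice; in $A(\ell^1)$ there are infinitely many.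

\subsection{The obstacles}
For general $A$ we have to work without these assumptions.
\begin{enumerate}
\item[(a)] \emph{$A$ is not given as an algebra of octonion-valued functions.} We look at it modulo its prime ideals. By a theorem of Slater each prime quotient is associative or an octonion algebra up to central fractions. There is no scalar part on $A$ itself, but \eqref{eq:model} still makes sense, with $v_1$ replaced by some $u$ and $v_3$ by a commutator $w=[u,v]$, which is automatically orthogonal to $u$. It then produces the scalar part multiplied by a central element $c=u^2w^2$.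
\item[(b)] \emph{There is no orthonormal system $v_1,\dots,v_7$.} For arbitrary trace-zero $v_i$ the expansion of a trace-zero element holds after multiplication by the Gram determinant $D$. So we get $\|Dc\,y\|\le\mathrm{const}\cdot p(y)$ rather than a bound for $\|y\|$.
\item[(c)] \emph{$Dc$ is a function on $\Omega$ that may have zeros.} We collect all central elements $c$ for which $\|cy\|\le\mathrm{const}\cdot p(y)$ into an ideal $\Gamma$ of $Z$. The constants vary with $c$, but a Baire argument gives one constant for all selfadjoint elements of the closed ideal $I$ of $A$ generated by $\Gamma$ (Section~\ref{sec:ideal}).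
\item[(d)] \emph{There may be an associative part.} We show that $A/I$ is associative, because $\Gamma$ contains enough elements $Dc$ (Sections~\ref{sec:prime} and~\ref{sec:gamma}). Cuntz's theorem bounds the norm of $A/I$, and the two bounds combine to \eqref{eq:goal}.
\end{enumerate}
Section~\ref{sec:norm} then turns \eqref{eq:goal} into the theorem.

\section{The ideal of uniformly controlled elements}\label{sec:ideal}

Let
\[
\Gamma=\bigl\{c\in Z:\ \text{there is a constant } C_c \text{ with } \|cx\|\le C_c\,p(x)\ \text{for all }x\in A\bigr\},
\]
and let $I$ be the closed linear span of $\{cx:c\in\Gamma,\ x\in A\}$. Since $\|(zc)x\|\le\|z\|\|cx\|$ for $z\in Z$, $\Gamma$ is an ideal of $Z$. Since $\|c^*x\|=\|(c^*x)^*\|=\|cx^*\|$ and $p(x^*)=p(x)$, $\Gamma^*=\Gamma$. As $\Gamma$ is central, $I$ is a closed two-sided $*$-ideal of $A$, and $\Gamma\subseteq I$ because $1\in A$. Put $I_{sa}=I\cap H$.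

\begin{proposition}\label{prop:I}
There is a constant $K_I$ with $\|x\|\le K_I|x|$ for all $x\in I_{sa}$.
\end{proposition}

\begin{proof}
The idea is to find by Baire one constant valid near some $h_0\in I_{sa}$. We then split an arbitrary $x\in I_{sa}$ into a part controlled by $\Gamma$ and a part orthogonal to a close approximation $g$ of $h_0$. The second part can be added to $g$ without interaction, and a truncation isolates it.

\emph{Functions in $\Gamma$.} Let $U\subset\Omega$ be the open set of points at which some element of $\Gamma$ does not vanish. \emph{Every $f\in C(\Omega)$ with support $L\subset U$ belongs to $\Gamma$}: by compactness there are $c_1,\dots,c_m\in\Gamma$ such that $c=\sum c_j^*c_j\in\Gamma$ is positive on $L$, and $f=c\cdot(f/c)$, where $f/c$, extended by $0$ outside $L$, is continuous.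

\emph{Baire.} For $n\in\mathbb N$ let $F_n$ be the set of all $h\in I_{sa}$ such that
\[
\|P(h)\|\le n\sup_{[-|h|,|h|]}|P|\qquad\text{for all complex polynomials }P.
\]
On $H$ we have $\bigl||h|-|k|\bigr|\le|h-k|\le\|h-k\|$. So for fixed $P$ both sides depend continuously on $h$, and $F_n$ is closed. Since each $C(h)$ is $C^*$-equivalent and $\operatorname{sp}(h)\subset[-|h|,|h|]$, $\bigcup_nF_n=I_{sa}$. As $I_{sa}$ is closed in $A$, hence complete, there are $n$, $h_0\in I_{sa}$ and $\varepsilon>0$ with
\[
\{h\in I_{sa}:\|h-h_0\|\le\varepsilon\}\subset F_n .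
\]
By the Weierstrass theorem, $h\in F_n$ implies $\|f(h)\|\le n\sup_{\mathbb R}|f|$ for every bounded $f\in C(\mathbb R)$.

\emph{Localization of $h_0$.} We choose $e\in C(\Omega)$ with $0\le e\le1$, with support in $U$, and with $\|h_0-eh_0\|\le\varepsilon/2$. For $\delta>0$ pick $c_j\in\Gamma$, $x_j\in A$ with $\|h_0-\sum c_jx_j\|\le\delta$ (finite sum). For $\eta>0$ the set $\{\max_j|c_j|\ge\eta\}$ is compact and contained in $U$. By Urysohn's lemma there is $e\in C(\Omega)$ with $0\le e\le1$ and support in $U$ that equals $1$ on this set. Then $|(1-e)c_j|\le\eta$ and $|1-e|\le1$, so by \eqref{eq:KZ}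
\[
\|(1-e)h_0\|\le K_Z\delta+\sum_jK_Z\,\eta\,\|x_j\| .
\]
Choose first $\delta$ and then $\eta$ so small that the right side is at most $\varepsilon/2$. Next choose $e'\in C(\Omega)$ with $0\le e'\le1$, with support in $U$, and with $e'=1$ on the support of $e$. Then $e'\in\Gamma$ and $e(1-e')=0$.

\emph{Truncation.} Put $g=eh_0\in I_{sa}$. Let $x\in I_{sa}$ and $y=(1-e')x\in I_{sa}$. As $e,e'$ are central and $e(1-e')=0$, we have $gy=yg=0$. Suppose first that $0<\|y\|\le\varepsilon/2$. Then $\|g-h_0\|\le\varepsilon/2$ and $\|g+y-h_0\|\le\varepsilon$, so $g,g+y\in F_n$. Since $g,y$ lie in a common associative subalgebra and $gy=yg=0$, $P(g+y)=P(g)+P(y)$ for polynomials $P$ with $P(0)=0$. Let $f\in C(\mathbb R)$ with $f(0)=0$. Approximating $f$ uniformly on $[-|g|-|y|,|g|+|y|]$ by polynomials vanishing at $0$ we get $f(g+y)=f(g)+f(y)$. Apply this to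
\[
f(t)=\max\bigl(-|y|,\min(t,|y|)\bigr).
\]
As $f(t)=t$ on $[-|y|,|y|]$, $f(y)=y$, and so $\|y\|\le\|f(g+y)\|+\|f(g)\|\le2n|y|$. By homogeneity $\|y\|\le2n|y|$ for all $y=(1-e')x$, $x\in I_{sa}$, and $|y|\le|1-e'||x|\le|x|$ by \eqref{eq:p1}. On the other hand $\|e'x\|\le C_{e'}p(x)=C_{e'}|x|$, as $e'\in\Gamma$. Together, $\|x\|\le(2n+C_{e'})|x|$.
\end{proof}

To apply Cuntz's theorem to $A/I$ we need to know that the hypothesis passes to quotients. The image of $C(h)$ in $A/I$ is an algebra of continuous functions with a possibly new norm, and we need to see that this norm cannot be smaller than the sup norm. This is an observation of Kaplansky.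

\begin{lemma}\label{lem:kap}
If $N$ is an algebra norm on $C(T)$, where $T\ne\emptyset$ is compact Hausdorff, then $N(f)\ge\sup|f|$ for all $f$.
\end{lemma}

\begin{proof}
Let $M$ be the completion, a commutative Banach algebra with unit. Each character of $M$ restricts to a character of $C(T)$, which is evaluation at a point. The set $T_0$ of these points is the image of the compact character space of $M$ under a continuous map; so it is closed. Suppose $T_0\ne T$. Then there are $f\ne0$ and $g$ in $C(T)$ with $fg=f$ and $g=0$ on $T_0$. All characters of $M$ vanish at $g$, so $1-g$ is invertible in $M$, and $f(1-g)=0$ gives $f=0$, a contradiction. Hence $T_0=T$, and $\sup|f|=r_M(f)\le N(f)$.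
\end{proof}

\begin{lemma}\label{lem:quot}
$A/I$ is a complete normed alternative $*$-algebra with isometric involution, and it is locally $C^*$. In particular, Lemma~\ref{lem:pairs} holds for $A/I$.
\end{lemma}

\begin{proof}
Only the second property requires proof. We may assume $A/I\ne0$. Let $\pi:A\to A/I$ be the quotient map, and let $b\in A/I$ be selfadjoint. Averaging a lift with its adjoint we find $h\in H$ with $\pi(h)=b$. The closed ideal $C(h)\cap I$ of $C(h)\cong C(\operatorname{sp}(h))$ consists of the functions vanishing on a closed set $T\subset\operatorname{sp}(h)$, and $T\neq\emptyset$ since $1\notin I$. So $C(h)/(C(h)\cap I)\cong C(T)$ topologically, and $\pi$ induces an injective continuous $*$-homomorphism $C(T)\to A/I$. It pulls the norm of $A/I$ back to an algebra norm on $C(T)$, which is dominated by a multiple of the sup norm and, by Lemma~\ref{lem:kap}, dominates the sup norm. Hence $\pi(C(h))$ is a closed $C^*$-equivalent $*$-subalgebra of $A/I$. The closed $*$-subalgebra generated by $b$ is a closed $*$-subalgebra of it.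
\end{proof}

\section{Prime ideals and octonions}\label{sec:prime}

An ideal $P\ne R$ of an algebra $R$ is \emph{prime} if, for ideals $X,Y$ of $R$, $XY\subset P$ implies $X\subset P$ or $Y\subset P$; here $XY$ is the span of the products. In the unital algebras below ring ideals and algebra ideals are the same, because $\lambda x=(\lambda1)x$. Prime ideals are not assumed closed.

\begin{lemma}\label{lem:prime}
Let $R$ be $A$ or $A/I$. For each $0\ne a\in R$ there is a prime ideal of $R$ not containing $a$.
\end{lemma}

\begin{proof}
\emph{$R$ has no nonzero ideal $X$ with $X^2=0$.} If $b\in X$, then $b^*b\in X$, so $(b^*b)^2=0$, and $|b|^2=r(b^*b)=0$. By \eqref{eq:p4}, which holds in $A/I$ by Lemma~\ref{lem:quot}, $b=0$.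

Denote by $(x)$ the ideal generated by $x$. Put $a_0=a$ and choose inductively $0\ne a_{n+1}\in(a_n)^2$; this is possible since $(a_n)\ne0$. By Zorn's lemma there is an ideal $P$ maximal among the ideals that contain no $a_n$. Let $X,Y$ be ideals not contained in $P$. Then $X+P$ and $Y+P$ properly contain $P$, so each contains some $a_n$. As $a_{n+1}\in(a_n)$, some $a_m$ lies in both. Hence $a_{m+1}\in(a_m)^2\subset(X+P)(Y+P)\subset XY+P$. As $a_{m+1}\notin P$, $XY\not\subset P$. So $P$ is prime, and $a=a_0\notin P$.
\end{proof}

The structure of the prime quotients is given by a theorem of Slater (\cite{Slater}; see \cite[Ch.~9]{ZSSS}).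

\medskip\noindent
\textbf{Slater's theorem.} \emph{A prime alternative ring $R$ with $3R\ne0$ that is not associative is a Cayley--Dickson ring: its center is nonzero, nonzero central elements are not zero divisors in $R$, and the localization of $R$ at the nonzero central elements is an octonion $($Cayley--Dickson$)$ algebra over the field of fractions $L$ of the center.}
\medskip

Let $\Pi$ be the set of prime ideals of $A$. By Lemma~\ref{lem:prime},
\begin{equation}\label{eq:cap}
\bigcap_{P\in\Pi}P=0 .
\end{equation}
Let $\Pi_a$ be the set of those $P\in\Pi$ for which $A/P$ is associative, and $\Pi_c=\Pi\setminus\Pi_a$. For $P\in\Pi_c$ Slater's theorem applies to $A/P$, a nonzero complex algebra. So $A/P$ embeds into an octonion algebra $O_P$ over a field $L_P\supseteq\mathbb C$, and it spans $O_P$ over $L_P$.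

\subsection{Octonion algebras}
An octonion algebra $O$ over a field $L$ of characteristic $0$ is an $8$-dimensional unital alternative algebra over $L$ with a linear trace $t$ and a nondegenerate multiplicative quadratic form $n$, such that $x^2-t(x)x+n(x)1=0$. The following facts are used.
\begin{enumerate}
\item[(O1)] $O=L1\oplus O_0$, where $O_0=\ker t$; we write $x=s(x)1+x_0$ with $s(x)=\frac12t(x)$, $x_0\in O_0$.
\item[(O2)] For $u,v\in O_0$ the element $u\circ v$ lies in $L1$; this follows from $u^2=-n(u)1$ by polarization. The form $u\circ v$ on the $7$-dimensional space $O_0$ is symmetric and nondegenerate.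
\item[(O3)] Commutators and associators lie in $O_0$, since $t(xy)=t(yx)$ and $t((xy)z)=t(x(yz))$.
\item[(O4)] $u\circ[u,v]=\frac12(u^2v-vu^2)=0$ for $u,v\in O_0$, by Artin's theorem and $u^2\in L1$.
\item[(O5)] The associators span $O_0$.
\end{enumerate}
As associators are multilinear, (O5) may be checked after extending scalars to the algebraic closure $\overline L$. The algebra $O\otimes_L\overline L$ has a basis $1,e_1,\dots,e_7$, the $e_i$ being labeled by the points of the Fano plane, such that $e_i^2=-1$, distinct $e_i,e_j$ anticommute, and $e_ie_j=\pm e_k$ if $\{i,j,k\}$ is a line. Given $l$, take a line $\{l,m,k\}$ and a second line $\{m,i,j\}$ through $m$. Then $e_ie_j=\pm e_m$ and $(e_ie_j)e_k=\pm e_l$. Since $e_k$ anticommutes with $e_j$, $e_i$ and $e_ie_j$, and the associator is alternating,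
\begin{align*}
e_i(e_je_k)&=-e_i(e_ke_j)=-(e_ie_k)e_j+(e_i,e_k,e_j)=(e_ke_i)e_j-(e_i,e_j,e_k)\\
&=e_k(e_ie_j)+(e_k,e_i,e_j)-(e_i,e_j,e_k)=e_k(e_ie_j)=-(e_ie_j)e_k .
\end{align*}
So $(e_i,e_j,e_k)=2(e_ie_j)e_k=\pm2e_l$, which proves (O5).

\subsection{Trace-zero elements of $A$}
Let
\[
V_0=\{a\in A:\ a\in P\ \text{for all }P\in\Pi_a,\ \text{and } s(a+P)=0\ \text{for all }P\in\Pi_c\}.
\]
This linear subspace plays the role of the trace-zero part. It contains all associators of $A$, by (O3), and $[u,v]\in V_0$ for $u,v\in V_0$. We shall repeatedly use the following consequence of \eqref{eq:cap}: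
\begin{equation}\label{eq:central}
\text{if the image of } a \text{ in } A/P \text{ is } 0 \text{ for } P\in\Pi_a \text{ and lies in } L_P1 \text{ for } P\in\Pi_c,\text{ then } a\in Z.
\end{equation}
Indeed, all commutators $[a,x]$ and all associators with an entry $a$ lie in every $P\in\Pi$, hence vanish. In particular $u\circ v\in Z$ for $u,v\in V_0$, by (O2).

\section{Many elements of $\Gamma$}\label{sec:gamma}

We now carry out the computation of the model case. Formula \eqref{eq:model} for the scalar part turns into the map $\theta$ below, and the orthogonal expansion into \eqref{eq:exp}.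

\begin{proposition}\label{prop:Dc}
Let $v_1,\dots,v_7,u,v\in V_0$, and put $w=[u,v]\in V_0$, $D=\det(v_i\circ v_j)\in Z$, $c=u^2w^2\in Z$. Then $Dc\in\Gamma$.
\end{proposition}

\begin{proof}
For $y\in A$ put
\[
\theta(y)=w\circ\bigl(w\circ(u\circ(u\circ y))\bigr),\qquad y'=cy-\theta(y).
\]

\emph{Claim 1: $\theta(y)\in Z$ and $y'\in V_0$.} For $P\in\Pi_a$ we have $u,w\in P$, so the images of $\theta(y)$, $c$ and $y'$ in $A/P$ are $0$. For $P\in\Pi_c$ we compute in $O_P$, denoting images by the same letters. Write $y=s+y_0$ with $s\in L_P$ and $y_0\in(O_P)_0$, and put $\sigma=u\circ y_0\in L_P$. Then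
\[
u\circ y=su+\sigma,\qquad u\circ(u\circ y)=su^2+\sigma u .
\]
Here $u^2$ is a scalar. By (O4) $w\circ u=0$, so $w\circ(su^2+\sigma u)=su^2w$, and therefore
\[
\theta(y)=su^2w^2=sc .
\]
This is a scalar, so $\theta(y)\in Z$ by \eqref{eq:central}. Moreover $y'=cy-cs=cy_0$ has trace zero, so $y'\in V_0$.

\emph{Claim 2.} Let $G=(v_i\circ v_j)$, a $7\times7$ matrix over the commutative ring $Z$, and $(d_{ij})=\operatorname{adj}G$ its adjugate. Then
\begin{equation}\label{eq:exp}
D\,y'=\sum_{i,j}d_{ij}\,(v_j\circ y')\,v_i .
\end{equation}
By \eqref{eq:cap} it suffices to check this modulo each $P\in\Pi$. Modulo $P\in\Pi_a$ both sides are $0$, since $y',v_i\in P$. Let $P\in\Pi_c$. Fix a basis of $(O_P)_0$; let $S$ be the matrix of the form $\circ$ in this basis, $T$ the $7\times7$ matrix with the coordinate vectors of the $v_i$ as columns, and $\mathbf y$ the coordinate vector of $y'$. Then $G$ becomes $T^tST$, and the scalars $v_j\circ y'$ form the vector $T^tS\mathbf y$. So the right side of \eqref{eq:exp} has coordinate vector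
\[
T\operatorname{adj}(T^tST)\,T^tS\mathbf y
=T\operatorname{adj}(T)\operatorname{adj}(S)\operatorname{adj}(T^t)\,T^tS\mathbf y
=\det(T)^2\det(S)\,\mathbf y=\det(T^tST)\,\mathbf y ,
\]
which is that of $Dy'$. The use of adjugates makes this valid also when the $v_i$ are linearly dependent modulo $P$.

\emph{Conclusion.} By \eqref{eq:exp},
\[
Dc\,y=D\,\theta(y)+D\,y'=D\,\theta(y)+\sum_{i,j}d_{ij}(v_j\circ y')v_i,
\]
where $\theta(y)\in Z$ and $v_j\circ y'\in Z$. So \eqref{eq:KZ} gives
\[
\|Dc\,y\|\le\|D\|\,K_Z\,p(\theta(y))+\sum_{i,j}\|d_{ij}\|\,\|v_i\|\,K_Z\,p(v_j\circ y').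
\]
By \eqref{eq:p5}, $p(\theta(y))\le16\,p(w)^2p(u)^2p(y)$ and
\[
p(v_j\circ y')\le2p(v_j)\bigl(2p(c)p(y)+p(\theta(y))\bigr).
\]
So $\|Dc\,y\|\le\mathrm{const}\cdot p(y)$, with a constant depending only on $v_1,\dots,v_7,u,v$.
\end{proof}

\begin{proposition}\label{prop:assoc}
$A/I$ is associative.
\end{proposition}

\begin{proof}
Suppose some associator $q$ of $A$ is not in $I$. By Lemma~\ref{lem:prime} for $A/I$ there is a prime ideal $P\supseteq I$ of $A$ with $q\notin P$; so $P\in\Pi_c$. Write $O=O_P$, $L=L_P$. Since $A/P$ spans $O$ over $L$, (O5) shows that the images of the associators of $A$ span $O_0$ over $L$. So there are associators $v_1,\dots,v_7$ of $A$ whose images form an $L$-basis of $O_0$. By (O2), $D=\det(v_i\circ v_j)$ has nonzero image in $L$.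

It remains to find $u,v$ such that $u^2[u,v]^2$ has nonzero image. For $u=\sum\alpha_iv_i$, $v=\sum\beta_iv_i$, this image is a polynomial in $(\alpha,\beta)$ with coefficients in $L$. The polynomial is not zero, because over $\overline L$ it takes the value $e_1^2[e_1,e_2]^2=(-1)(\pm2e_3)^2=4$, the basis of $O\otimes_L\overline L$ being labeled so that $e_1e_2=\pm e_3$. As $\mathbb Q$ is infinite, it is nonzero at some $(\alpha,\beta)\in\mathbb Q^{14}$. For this choice $u,v\in V_0$, and $D\,u^2[u,v]^2\notin P$. But $D\,u^2[u,v]^2\in\Gamma\subseteq I\subseteq P$ by Proposition~\ref{prop:Dc}, a contradiction.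
\end{proof}

\begin{proposition}\label{prop:K}
There is a constant $K$ with $\|h\|\le K|h|$ for all $h\in H$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:quot}, Proposition~\ref{prop:assoc} and Cuntz's theorem, $A/I$ is $C^*$-equivalent. So there is $K_B\ge1$ with $\|b\|\le K_B\,r(b)$ for all selfadjoint $b\in A/I$. Let $0\ne h\in H$; then $|h|>0$. We have $\|h+I\|\le K_B\,r(h+I)\le K_B\,r(h)=K_B|h|$, so there is $a\in h+I$ with $\|a\|\le2K_B|h|$. As $I$ is a $*$-ideal, $k=\frac12(a+a^*)\in(h+I)\cap H$, and $\|k\|\le2K_B|h|$. Now $h-k\in I_{sa}$ and $|h-k|\le|h|+\|k\|\le(1+2K_B)|h|$. By Proposition~\ref{prop:I},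
\[
\|h\|\le\|k\|+K_I|h-k|\le K|h|,\qquad K=2K_B+K_I(1+2K_B).\qedhere
\]
\end{proof}

\section{The alternative $C^*$-norm}\label{sec:norm}

It remains to show that $|\cdot|$ is a submultiplicative norm on $A$. The difficulty was noted after Lemma~\ref{lem:pairs}: a pair of elements of $A$ need not lie in an associative $*$-subalgebra. In an associative unital $C^*$-algebra the open unit ball lies in the convex hull of the unitaries. So we consider
\[
\mathcal U=\{u\in A:\ u^*u=uu^*=1\}
\]
and define a norm from it. Submultiplicativity will follow once $\mathcal U$ is closed under products.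

\begin{lemma}\label{lem:unit}
\begin{enumerate}
\item[(a)] $u^*(ux)=x=(xu)u^*$ for $u\in\mathcal U$ and $x\in A$.
\item[(b)] $\mathcal U\,\mathcal U\subset\mathcal U$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Put $t=x-u^*(ux)$. The first Moufang identity gives $u(u^*(ux))=(uu^*u)x=ux$, so $ut=0$. The second gives $tu^*=(u^*u)(tu^*)=u^*(ut)u^*=0$. Therefore
\[
(u^*,u,t)=(u^*u)t-u^*(ut)=t,\qquad (t,u^*,u)=(tu^*)u-t(u^*u)=-t .
\]
These associators are equal, as they differ by a cyclic permutation. So $t=0$. The other identity is the same statement in the opposite algebra.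

(b) Let $u,v\in\mathcal U$ and $m=(v^*u^*)(uv)=(uv)^*(uv)$. Since $v^*\in\mathcal U$, (a) also gives $v(v^*x)=x$. By the second Moufang identity, (a), and the right alternative law,
\[
v\,m\,v=\bigl(v(v^*u^*)\bigr)\bigl((uv)v\bigr)=u^*(uv^2)=v^2 .
\]
Write the left side as $v(mv)$. Multiplying by $v^*$ on the left, (a) gives $mv=v$. Multiplying by $v^*$ on the right, (a) gives $m=1$. So $(uv)^*(uv)=1$. Replacing $(u,v)$ by $(v^*,u^*)$ gives $(uv)(uv)^*=(uv)(v^*u^*)=1$.
\end{proof}

\begin{lemma}[Kadison--Pedersen]\label{lem:KP}
In a unital associative $C^*$-algebra with norm $|\cdot|$ every element of norm less than $1$ is a mean of finitely many unitaries.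
\end{lemma}

\begin{proof}
First let $|y|<1$ and $v$ unitary. Then $\frac12(1+v^*y)$ is invertible with norm at most $1$. So it equals $wb$ with $w$ unitary and $0\le b\le1$, by polar decomposition. As $b=\frac12(z+z^*)$ with $z=b+i\sqrt{1-b^2}$ unitary, $v+y=2vwb=vwz+vwz^*$ is a sum of two unitaries.

Now let $|a|<1$. Choose $n\ge3$ with $|a|<1-2/n$, and put $y=(na-1)/(n-1)$. Then $|y|\le(n|a|+1)/(n-1)<1$ and $na=1+(n-1)y$. Starting with the unitary $1$, we add the $n-1$ summands $y$ one at a time. Each time, one of the unitaries already obtained, together with $y$, is replaced by two unitaries. At the end $na$ is a sum of $n$ unitaries.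
\end{proof}

\begin{proposition}\label{prop:final}
$|\cdot|$ is a norm on $A$ equivalent to $\|\cdot\|$, and $(A,|\cdot|)$ is an alternative $C^*$-algebra.
\end{proposition}

\begin{proof}
Let $q$ be the gauge of the convex hull $\operatorname{co}(\mathcal U)$, that is, $q(a)=\inf\{s>0:a\in s\operatorname{co}(\mathcal U)\}$. We show that $q$ is an equivalent submultiplicative norm and then that $q=|\cdot|$.

\emph{$q(a)\le|a|$.} By Lemma~\ref{lem:pairs}, $a$ lies in a closed associative $*$-subalgebra $C\ni1$ that is a $C^*$-algebra under $|\cdot|$. Its unitaries belong to $\mathcal U$. Apply Lemma~\ref{lem:KP}.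

\emph{$q$ is a norm equivalent to $\|\cdot\|$.} As $\lambda\,\mathcal U=\mathcal U$ for $|\lambda|=1$, $\operatorname{co}(\mathcal U)$ is balanced, and $q$ is a seminorm. For $u=h+ik\in\mathcal U$ with $h,k\in H$ we have $|h|,|k|\le|u|=1$ by \eqref{eq:p3}. So $\|u\|\le2K$ by Proposition~\ref{prop:K}. Therefore
\[
\|a\|\le2Kq(a)\le2K|a|\le2K\|a\|\qquad(a\in A).
\]

\emph{$q(ab)\le q(a)q(b)$ and $q(a^*)=q(a)$,} by Lemma~\ref{lem:unit}(b) and $\mathcal U^*=\mathcal U$.

\emph{$q(h)=|h|$ for $h\in H$.} Let $h=s\sum t_ju_j$ with $s>0$, $u_j\in\mathcal U$, $t_j\ge0$, $\sum t_j=1$. Taking selfadjoint parts, $h=s\sum t_jh_j$ with $h_j=\frac12(u_j+u_j^*)$ and $|h_j|\le|u_j|=1$. The triangle inequality for $|\cdot|$ on $H$ gives $|h|\le s$. So $|h|\le q(h)\le|h|$.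

For all $a\in A$ we conclude, using \eqref{eq:p4},
\[
q(a)^2\le|a|^2=|a^*a|=q(a^*a)\le q(a^*)q(a)=q(a)^2 .
\]
Hence $q=|\cdot|$ and $|a^*a|=|a|^2$. The norm $|\cdot|$ is complete, since it is equivalent to $\|\cdot\|$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:alt}]
(i)$\Rightarrow$(iii): a closed associative $*$-subalgebra is a $C^*$-algebra in the restriction of the alternative $C^*$-norm.

(iii)$\Rightarrow$(ii): by Lemma~\ref{lem:closed} the closed $*$-subalgebra generated by a selfadjoint element is associative.

(ii)$\Rightarrow$(i): the case $A=0$ is trivial. Otherwise the reductions of Section~\ref{sec:pairs} lead to the standing assumption; they do not change $r(a^*a)$. Apply Proposition~\ref{prop:final}.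

\emph{The norm.} Let $|\cdot|$ be an equivalent alternative $C^*$-norm. For selfadjoint $h$ we have $|h^2|=|h|^2$, so $|h^{2^n}|=|h|^{2^n}$ and $|h|=r(h)$. Hence $|a|^2=|a^*a|=r(a^*a)$.

\emph{The Jordan product.} By Artin's theorem $(A,\circ)$ satisfies the Jordan identity and $U_a(b)=2a\circ(a\circ b)-a^2\circ b=aba$. The map $*$ is an involution for $\circ$, and $|a\circ b|\le|a||b|$. The elements $a,a^*$ lie in a closed associative $*$-subalgebra, which is a $C^*$-algebra under $|\cdot|$. There $|aa^*a|^2=|(aa^*a)^*(aa^*a)|=|(a^*a)^3|=|a|^6$. So $|U_a(a^*)|=|a|^3$.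
\end{proof}

Thus the Jordan question has a positive answer for those Jordan algebras that come from alternative ones.

\begin{corollary}
Let $A$ be a complete normed alternative complex $*$-algebra such that the Jordan algebra $(A,\circ)$ is locally $C^*$. Then $(A,\circ)$ is $JB^*$-equivalent.
\end{corollary}

\begin{proof}
Let $h\in A$ be selfadjoint. By Lemma~\ref{lem:closed}, $h$ lies in a closed associative and commutative $*$-subalgebra $C$ of $A$. On $C$ the two products coincide, so the closed $*$-subalgebras generated by $h$ for the two products coincide, as both lie in $C$. Hence $A$ is locally $C^*$, and Theorem~\ref{thm:alt} applies.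
\end{proof}

\begin{thebibliography}{9}

\bibitem{HOS} H.~Hanche-Olsen and E.~St\o rmer, \emph{Jordan operator algebras}, 1984.

\bibitem{NANA} \emph{Non-Associative Normed Algebras} (as printed: NON-ASSOCIATIVE NORMED ALGEBRAS), \url{http://ndl.ethernet.edu.et/bitstream/123456789/32999/1/4.pdf.pdf}.

\bibitem{Slater} Slater, \emph{Prime alternative rings} I--III, J. Algebra \textbf{15} (1970), \textbf{21} (1972).

\bibitem{Wright} Wright, \emph{Jordan $C^*$-algebras}, Michigan Math. J. \textbf{24} (1977).

\bibitem{ZSSS} Zhevlakov, Slinko, Shestakov, and Shirshov, \emph{Rings that are nearly associative}.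

\end{thebibliography}

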